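# Values of $n^2+1$ with no prime factor $\equiv 1 \bmod 2^m$

## 1. Avoiding a finite set of primes

Question 78.2 of "Persiflage: Math Blog Posts" (http://math.uchicago.edu/~fcale/papers/blog.pdf) asks: is there a fixed integer $m$ such that, for infinitely many integers $n$, every odd prime $p$ dividing $n^2+1$ satisfies $p\not\equiv 1 \pmod{2^m}$?

If an odd prime $p$ divides $n^2+1$, then $-1$ is a square mod $p$, so $p\equiv 1\pmod 4$. Conversely, for $p\equiv1\pmod 4$ there are exactly two classes $n \bmod p$ with $p\mid n^2+1$. The easy version of the question forbids only finitely many primes.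

**Proposition 1.** Let $Q$ be a finite set of primes $\equiv1\pmod4$ and $M=2\prod_{q\in Q}q$. Among any $M$ consecutive integers exactly $\frac M2\prod_{q\in Q}(1-\frac2q)$ are even integers $n$ such that no $q\in Q$ divides $n^2+1$. In particular there are infinitely many such $n$.

**Proof.** For each $q\in Q$ the condition allows $q-2$ of the $q$ classes mod $q$; evenness allows one class mod $2$. By the Chinese remainder theorem the number of allowed classes mod $M$ is $\prod_{q\in Q}(q-2)=\frac M2\prod_{q\in Q}(1-\frac 2q)$, which is positive since $q\ge5$. $\square$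

What changes when the forbidden set is *all* primes $\equiv1 \bmod 2^m$? For $n\le x$, the primes that can divide $n^2+1$ go up to $x^2+1$. The period $M$ then dwarfs $x$, and the proportion $\prod(1-\frac2q)$ tends to $0$ as more primes are included. The change is real, because for small $m$ the answer is no:

**Remark 1.** For $0\le m\le 2$ the property fails for every $n\notin\{0,\pm1\}$. Indeed $4\nmid n^2+1$, so if $|n|\ge2$ then $n^2+1\ge5$ has an odd prime factor $p$, and $p\equiv1\pmod 4$, hence $p\equiv 1\pmod{2^m}$. So $m\ge3$ is necessary.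

For $m=3$ we may use only primes $\equiv5\pmod8$ (and $2$). For even $n\le 20$:

$$2^2+1=5,\quad 6^2+1=37,\quad 8^2+1=5\cdot13,\quad 10^2+1=101,\quad 12^2+1=5\cdot29,\quad 14^2+1=197,\quad 18^2+1=5^2\cdot13$$

are good, while $4^2+1=17$, $16^2+1=257$, $20^2+1=401$ are primes $\equiv1\pmod8$ and are bad. If $16t^2+16t+5=(4t+2)^2+1$ is prime for infinitely many $t$ (a case of Bunyakovsky's conjecture), then $m=3$ works, since these primes are $\equiv5\pmod8$. These notes do not settle $m=3$ unconditionally. They show that the answer is yes for every sufficiently large $m$, by *counting* good even $n\le x$.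

## 2. The counting function and the theorem

**Notation.** Let $m\ge2$ and let $R$ be a set of $r\ge1$ residue classes mod $2^m$, all $\equiv1\pmod4$. Put
$$\mathcal P=\{q\text{ prime}: q\bmod 2^m\in R\},\qquad V(z)=\prod_{q\in\mathcal P,\ q<z}\Bigl(1-\frac2q\Bigr),\qquad \kappa=\frac{2r}{\varphi(2^m)}=r\,2^{2-m},$$
$$S(x)=\#\{n\le x:\ n\ge1\text{ even, no prime of }\mathcal P\text{ divides }n^2+1\}.$$

For example, $m=5$ and $R=\{1\}$ give $\mathcal P=\{97,193,257,353,\dots\}$ and $\kappa=\frac18$. By Mertens' theorem in progressions (recalled below), $V(x)\sim C_R(\log x)^{-\kappa}$ with $C_R>0$. The number $V(x)$ is the proportion in Proposition 1 for the primes of $\mathcal P$ below $x$.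

**Theorem.** For every $r\ge1$ and $\varepsilon\in(0,1)$ there is $m_0(r,\varepsilon)$ such that for all $m\ge m_0$ and every $R$ as above with $|R|=r$,
$$(1-\varepsilon)\tfrac x2V(x)\le S(x)\le(1+\varepsilon)\tfrac x2V(x)\qquad\text{for all integers }x\ge x_0(m,R,\varepsilon).$$
In particular $S(x)\asymp_m x(\log x)^{-r2^{2-m}}\to\infty$.

**Corollary (Question 78.2: yes).** Take $r=1$, $R=\{1\}$, $\varepsilon=\frac12$. For every $m\ge m_0$ there are infinitely many $n$ (at least $c_mx(\log x)^{-2^{2-m}}$ of them up to $x$, for large $x$, with $c_m>0$) such that every odd prime $p\mid n^2+1$ satisfies $p\not\equiv1\pmod{2^m}$.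

## 3. How fast $V(z)$ decays, uniformly in $m$

**Conventions.** $x$ is a large integer, and $q,\ell,p$ are primes. Constants $C_i$, $K$ and implied constants depend only on $r$ unless indicated. The symbol $o(1)$ refers to $x\to\infty$ with all other parameters ($m,R$, and later $\delta,\eta$) fixed. It matters that the constants do *not* depend on $m$: at the end we take $m$ large to beat them.

We use these textbook facts.

1. Mertens in progressions: for $(a,M)=1$ and $z\ge 2$, $\sum_{q<z,\,q\equiv a(M)}\frac1q=\frac{\log\log z}{\varphi(M)}+c_{a,M}+O_M(\frac1{\log z})$. Also $\sum_{q\le x}\frac{\log q}q=\log x+O(1)$.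
2. The prime number theorem in progressions: the number of primes $q\le u$ with $q\equiv a\,(M)$ is $\sim\frac{u}{\varphi(M)\log u}$.
3. $\sum_\ell \ell^{-1-\sigma}=\log\frac1\sigma+O(1)$ for $0<\sigma\le\frac12$. For a nonprincipal character $\chi$ mod $M$, $L(s,\chi)$ is continuous and nonzero on $[1,2]$, so $\mathrm{Re}\sum_\ell\chi(\ell)\ell^{-1-\sigma}=\log|L(1+\sigma,\chi)|+O(1)=O_M(1)$ for $0<\sigma\le\frac12$.
4. $\sum_{D<y}2^{\omega(D)}\le\sum_{D<y}\tau(D)\ll y\log y$ for $y\ge2$, and $\tau(c)\ll_\epsilon c^\epsilon$.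

Since $-\log(1-\frac2q)=\frac2q+O(q^{-2})$ for $q\ge5$, fact 1 gives $V(x)\sim C_R(\log x)^{-\kappa}$.

**Uniform bounds.** Let $m_1$ be the least integer with $2^{m_1}\ge16r$ (so $m_1\ge4$). From now on $m\ge m_1$, hence $\kappa\le\frac14$. Reducing $R$ mod $2^{m_1}$, we see that $\mathcal P$ lies in the set $\mathcal P^*$ of primes in at most $r$ classes mod $2^{m_1}$, and $2r/\varphi(2^{m_1})\le\frac14$. For given $r$ there are finitely many possible sets $\mathcal P^*$, whatever $m$ is. By fact 1, applied mod $2^{m_1}$,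
$$\prod_{w\le q<z,\ q\in\mathcal P^*}\Bigl(1-\frac2q\Bigr)^{-1}\le\Bigl(\frac{\log z}{\log w}\Bigr)^{1/4}e^{B/\log w},\qquad B=B(r),$$
and $e^{B/\log w}\le1+\frac K{\log w}$ for $w\ge2$ with $K=Be^{B/\log2}$. All factors are $\ge1$, so the bound survives passing to the subset $\mathcal P$. The same argument applies to the class $1$ mod $4$, where the exponent is $2/\varphi(4)=1$. Enlarging $K=K(r)$, we get for $2\le w<z$
$$\prod_{w\le q<z,\,q\in\mathcal P}\Bigl(1-\frac2q\Bigr)^{-1}\le\Bigl(\frac{\log z}{\log w}\Bigr)^{1/4}\Bigl(1+\frac K{\log w}\Bigr),\tag{1}$$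
$$\prod_{w\le\ell<z,\ \ell\equiv1(4)}\Bigl(1-\frac2\ell\Bigr)^{-1}\le\frac{\log z}{\log w}\Bigl(1+\frac K{\log w}\Bigr),\qquad \prod_{\ell<z,\ \ell\equiv1(4)}\Bigl(1-\frac2\ell\Bigr)\ll\frac1{\log z}.\tag{2}$$
From (1), and from (1) with $w=2$,
$$V(w)\le C_1\Bigl(\frac{\log z}{\log w}\Bigr)^{1/4}V(z)\quad(2\le w\le z),\qquad V(z)\gg(\log z)^{-1/4}\quad(z\ge2).\tag{3}$$
In particular $x/\log x=o(xV(x))$.

## 4. Sifting by primes below a small power of $x$

The next easy case forbids the primes of $\mathcal P$ below $x^\delta$. Here the Chinese remainder theorem is replaced by a sieve. The idea is to replace the indicator of "$N=1$" by sums $\sum_{D\mid N}\lambda_D$ with few terms. Two crude examples: $\lambda^+_1=1$ and all others $0$ gives an upper bound; $\lambda^-_1=1$, $\lambda^-_\ell=-1$ and all others $0$ gives $1-\omega(N)\le 0$ for $N>1$, a lower bound.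

**Fundamental Lemma** (Friedlander–Iwaniec, *Opera de Cribro*, Lemma 6.8; see also Iwaniec–Kowalski, *Analytic Number Theory*, Lemma 6.3). Let $\kappa_0>0$, $z\ge2$, $s\ge9\kappa_0+1$, $y=z^s$, and let $\mathcal L$ be a set of primes $<z$. There are real $\lambda_D^\pm$, defined for squarefree products $D$ of primes of $\mathcal L$, with $\lambda^\pm_1=1$, $|\lambda^\pm_D|\le1$, $\lambda_D^\pm=0$ for $D\ge y$, and $\sum_{D\mid N}\lambda_D^-\le0\le\sum_{D\mid N}\lambda_D^+$ for each such squarefree product $N>1$, such that the following holds. If $g$ is multiplicative, $0\le g(\ell)<1$ for $\ell\in\mathcal L$, and for some $K_0\ge1$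
$$\prod_{\ell\in\mathcal L,\,w\le\ell<z'}(1-g(\ell))^{-1}\le K_0\Bigl(\frac{\log z'}{\log w}\Bigr)^{\kappa_0}\qquad(2\le w<z'\le z),$$
then $\sum_D\lambda_D^\pm g(D)=\bigl(1+O_{\kappa_0,K_0}(e^{-s})\bigr)\prod_{\ell\in\mathcal L}(1-g(\ell))$.

The exponent $\kappa_0$ is called the dimension. For example, by (2), $g(\ell)=2/\ell$ on the primes $\ell\equiv1\,(4)$ has dimension $1$; by (1), on $\mathcal P$ it has dimension $\frac14$, with a constant independent of $m$.

**Lemma 1 (sieve).** Let $\mathcal S$ be a finite set, $z\ge2$, $\mathcal L$ a set of primes $<z$, and $\mathcal S_\ell\subset\mathcal S$ for $\ell\in\mathcal L$. For squarefree $D$ composed of primes of $\mathcal L$ let $\mathcal S_D=\bigcap_{\ell\mid D}\mathcal S_\ell$ (with $\mathcal S_1=\mathcal S$). Suppose $|\mathcal S_D|=g(D)X+R_D$ with $X\ge0$, $g$ multiplicative, $0\le g(\ell)<1$, and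
$$\prod_{w\le\ell<z',\ \ell\in\mathcal L}(1-g(\ell))^{-1}\le\Bigl(\frac{\log z'}{\log w}\Bigr)^{\kappa_0}\Bigl(1+\frac K{\log w}\Bigr)\qquad(2\le w<z').\tag{4}$$
Let $s\ge1$, $y=z^s$; below, $D$ runs over squarefree products of primes of $\mathcal L$.

(a) If $s\ge9\kappa_0+1$, then
$$\Bigl|\mathcal S\setminus\bigcup_{\ell\in\mathcal L}\mathcal S_\ell\Bigr|=X\prod_{\ell\in\mathcal L}(1-g(\ell))\bigl(1+O_{\kappa_0,K}(e^{-s})\bigr)+O\Bigl(\sum_{D<y}|R_D|\Bigr).$$

(b) For every $s\ge1$,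
$$\Bigl|\mathcal S\setminus\bigcup_{\ell\in\mathcal L}\mathcal S_\ell\Bigr|\ll_{\kappa_0,K}X\prod_{\ell\in\mathcal L}(1-g(\ell))+\sum_{D<y}|R_D|.$$

**Proof of (a).** The Fundamental Lemma applies with $K_0=1+K/\log2$. For $\sigma\in\mathcal S$ let $N(\sigma)$ be the product of the $\ell\in\mathcal L$ with $\sigma\in\mathcal S_\ell$. Then $\sum_{D\mid N(\sigma)}\lambda^-_D\le1_{N(\sigma)=1}\le\sum_{D\mid N(\sigma)}\lambda_D^+$. Since $D\mid N(\sigma)$ means $\sigma\in\mathcal S_D$, summing over $\sigma$ bounds the count between $\sum_D\lambda_D^-|\mathcal S_D|$ and $\sum_D\lambda_D^+|\mathcal S_D|$. Each of these equals $X\sum_D\lambda_D^\pm g(D)+O(\sum_{D<y}|R_D|)$, and the Fundamental Lemma evaluates the first sum.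

**Proof of (b).** If $s\ge9\kappa_0+1$, use (a). Otherwise put $z'=y^{1/(9\kappa_0+1)}<z$, so that $\log z/\log z'=(9\kappa_0+1)/s\le9\kappa_0+1$.

If $z'\ge2$, keep only the sifting primes $\ell<z'$, which can only increase the count, and apply (a) with the same $y=z'^{\,9\kappa_0+1}$. The count is $\ll X\prod_{\ell\in\mathcal L,\,\ell<z'}(1-g(\ell))+\sum_{D<y}|R_D|$. By (4) on $[z',z)$, $\prod_{\ell\in\mathcal L,\,\ell<z'}(1-g(\ell))\le(9\kappa_0+1)^{\kappa_0}(1+\frac K{\log2})\prod_{\ell\in\mathcal L}(1-g(\ell))$.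

If $z'<2$, then $z\le y<2^{9\kappa_0+1}$. By (4) with $w=2$, $\prod_{\ell\in\mathcal L}(1-g(\ell))\gg_{\kappa_0,K}1$ (for $z=2$ the product is empty). The trivial bound $|\mathcal S|=X+R_1$ suffices, as $1<y$. $\square$

**Forbidding primes below $x^\delta$.** Fix $\delta\in(0,\frac18]$ and let $z=x^\delta$. Let $\mathcal N$ be the set of even $n\in[1,x]$ and
$$S_0=\#\{n\in\mathcal N:\text{no }q\in\mathcal P,\ q<z,\text{ divides }n^2+1\}.$$
For $D$ squarefree composed of primes $\equiv1\,(4)$, the $n\in\mathcal N$ with $D\mid n^2+1$ fill $2^{\omega(D)}$ classes mod $2D$, so their number is $2^{\omega(D)}(\frac x{2D}+O(1))$. Apply Lemma 1(a) with $X=\frac x2$, $g(q)=\frac2q$, $\kappa_0=\frac14$ (hypothesis (4) is (1)), $y=x^{1/2}$, $s=\frac1{2\delta}\ge4\ge\frac94+1$. By fact 4,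
$$S_0=\tfrac x2V(z)\bigl(1+O(e^{-1/(2\delta)})\bigr)+O(x^{1/2}\log x).\tag{5}$$

**Remark 2 (the exponent is exact).** For every $m\ge3$ and every $R$, $\#\{n\le x:\text{no }q\in\mathcal P\text{ divides }n^2+1\}\ll_mx(\log x)^{-\kappa}$, where now all $n\ge1$ are counted. Apply Lemma 1(b) with $X=x$, $g(q)=\frac2q$, sifting limit $x^{1/4}$, $s=2$, $\kappa_0=\kappa$. Mertens mod $2^m$ gives (4) with $K$ depending on $m$, and $R_D\ll2^{\omega(D)}$, so the bound is $\ll_mx(\log x)^{-\kappa}+x^{1/2}\log x$, and $\kappa\le 1$. This remark is not used below.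

## 5. Prime factors above $x^\delta$: where sifting stops

Clearly $S(x)\le S_0$, and $V(x^\delta)/V(x)\to\delta^{-\kappa}$, which is close to $1$ when $m$ is large. So (5) is already the upper bound in the Theorem. What remains is the lower bound: few $n$ in $S_0$ may have a prime factor in $\mathcal P$ above $x^\delta$.

**First attempt: sift further.** The remainder in Lemma 1(a) is bounded only by $\sum_{D<y}2^{\omega(D)}\ll y\log y$, useless once $y\ge x$. Since $y=z^s$ with $s\ge\frac{13}4$, this reaches at most $z=x^{4/13}$. We need all primes up to $x^2+1$.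

**Second attempt: a union bound.** Subtract from $S_0$, for each $q\in\mathcal P$ with $z\le q\le x$, all $n\in\mathcal N$ with $q\mid n^2+1$. There are $\frac xq+O(1)$ of them, and by Mertens the total is
$$x\sum_{q\in\mathcal P,\ z\le q\le x}\frac1q+O(\pi(x))\sim\tfrac\kappa2\log\tfrac1\delta\cdot x ,$$
a fixed positive proportion of $x$. But $S_0\ll xV(z)=o(x)$. For every fixed $m$ this loses.

**What gets past it.** We must remember, while subtracting, that $n$ survived the sieve; this should give each subtracted term its own factor $V$. For $q\le x$ this works: sift inside the progression $q\mid n^2+1$. The total is then about $2^{-m}xV(x)$, since $\mathcal P$ contains a proportion of about $r2^{1-m}$ of all primes. For a prime factor $p>x$ that progression has at most two members up to $x$, and there is nothing to sift. There we change roles: write $n^2+1=pk$, so that $k<x$, fix the *cofactor* $k$, and sift for the condition that $p$ is prime. This works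 while $k$ is a bit smaller than $x$, and the congruence $p\bmod2^m\in R$ saves $2^{-m}$. For $k$ near $x$ the progressions mod $2^mk$ have bounded length, so this stops too. But $k\in(x^{1-\eta},x)$ is a logarithmically short range: factoring $n+i$ in $\mathbb Z[i]$ will give a bound $\ll\eta xV(x)$, with no help from $2^{-m}$. So choose first $\delta$, then $\eta$, then $m$.

**The decomposition.** Fix also $\eta\in(0,\frac1{10}]$. Suppose $n$ is counted in $S_0$ but not in $S(x)$. Either some $q\in\mathcal P$ with $z\le q\le x$ divides $n^2+1$, or $n^2+1$ has no prime factor in $\mathcal P$ that is $\le x$ but has a prime factor $p\in\mathcal P$, $p>x$. In the second case $p$ is the only prime factor in $\mathcal P$ and occurs once, since $(x+1)^2>x^2+1$. So $n^2+1=pk$ where $k$ is odd, has no prime factor in $\mathcal P$ (we say *$\mathcal P$-free*), and $k\le\frac{x^2+1}{x+1}<x$. Therefore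
$$S_0-N_1-N_2-N_3\le S(x)\le S_0,\tag{6}$$
where

- $N_1=\sum_{q\in\mathcal P,\,z\le q\le x}\#\{n\in\mathcal N:\ q\mid n^2+1,\text{ no }q'\in\mathcal P,\ q'<z,\text{ divides }n^2+1\}$;
- $N_2$ is the number of $n\in\mathcal N$ with $n^2+1=pk$, $p\in\mathcal P$, $p>x$, $k$ $\mathcal P$-free, $k\le x^{1-\eta}$;
- $N_3$ is the same with $x^{1-\eta}<k<x$.

## 6. Primes of $\mathcal P$ between $x^\delta$ and $x$

**Step 1: one prime $q$.** *Purpose: keep the factor $V$ for each $q$.* Put $Y=\frac x{2q}$. The $n\in\mathcal N$ with $q\mid n^2+1$ lie in two classes mod $2q$.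

If $Y<2$, there are at most $2(Y+1)\le6$ of them; all such $q$ together contribute at most $6\pi(x)=O(x/\log x)$.

If $Y\ge2$, we claim that the number of $n$ counted for $q$ is
$$\ll_\delta Y\,V(x)\Bigl(\frac{\log x}{\log Y}\Bigr)^{1/4}.\tag{7}$$
For $2\le Y<16$ the trivial bound $2(Y+1)\ll Y$ suffices, since $V(x)\gg(\log x)^{-1/4}$ makes the remaining factor $\gg(\log Y)^{-1/4}\gg1$.

For $Y\ge16$, sift by the primes of $\mathcal P$ below $z_1=\min(z,Y^{1/4})\ge2$. They are $<z\le q$, hence different from $q$. For $D$ composed of them, the conditions $n$ even, $q\mid n^2+1$, $D\mid n^2+1$ define $2\cdot2^{\omega(D)}$ classes mod $2qD$, so the number of $n$ is $2\cdot2^{\omega(D)}(\frac YD+O(1))$. Lemma 1(b) with $X=2Y$, $\kappa_0=\frac14$, $s=2$, $y=z_1^2\le Y^{1/2}$ gives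
$$\ll YV(z_1)+Y^{1/2}\log Y\ll YV(z_1),$$
the last step because $V(z_1)\gg(\log z_1)^{-1/4}\ge(\log Y)^{-1/4}$. Finally $z=x^\delta\ge Y^\delta$ and $\delta\le\frac14$, so $z_1\ge Y^\delta$ and $\log z_1\gg_\delta\log Y$. Now (3) gives $V(z_1)\ll_\delta V(x)(\log x/\log Y)^{1/4}$, proving (7).

**Step 2: sum over $q$.** *Purpose: extract $2^{-m}$ from the density of $\mathcal P$.* The condition $Y\ge2$ means $q\le x/4$. As $\log4>1$, each such $q\ge z$ lies in an interval $(xe^{-j-1},xe^{-j}]$ with an integer $j\ge1$ and $xe^{-j}\ge z$. By the prime number theorem in progressions, for $x$ large in terms of $m,\delta$, such an interval contains at most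
$$\frac{4r\,xe^{-j}}{2^m\log(xe^{-j})}\le\frac{4r\,xe^{-j}}{2^m\delta\log x}$$
primes of $\mathcal P$ (the asymptotic count up to $u=xe^{-j}$ is $\frac{2ru}{2^m\log u}$). On it $\frac1q\le\frac{e^{j+1}}x$ and $\log Y\ge j-\log2\ge(1-\log2)j$. Summing (7),
$$N_1\ll_\delta\frac x{\log x}+xV(x)\frac1{2^m\log x}\sum_{1\le j\le\log x}\Bigl(\frac{\log x}j\Bigr)^{1/4}\ll_\delta\frac x{\log x}+2^{-m}xV(x),$$
because $\sum_{j\le L}j^{-1/4}\ll L^{3/4}$. Since $x/\log x=o(xV(x))$,
$$N_1\le\bigl(C_2(\delta)2^{-m}+o(1)\bigr)xV(x).\tag{8}$$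

## 7. Primes $p>x$ with cofactor $k\le x^{1-\eta}$

**Step 1: one cofactor $k$.** *Purpose: bound the number of $n$ for which $p=(n^2+1)/k$ has no small prime factor.* All primes dividing $k$ are $\equiv1\,(4)$. If $p\equiv b\in R$ mod $2^m$, then $n^2\equiv bk-1\pmod{2^m}$. Let $r_m(a)$ be the number of $u$ mod $2^m$ with $u^2\equiv a$. Fix $k\le x^{1-\eta}$, $b\in R$, one of the $2^{\omega(k)}$ solutions $\nu$ of $\nu^2\equiv-1\pmod k$ (two for each prime power, by Hensel), and one of the $r_m(bk-1)$ solutions $u$. The conditions $n\equiv\nu\,(k)$, $n\equiv u\,(2^m)$ put $n$ in one class mod $2^mk$: $n=n_1+2^mkt$, where $t$ runs over the integers of an interval, $T+O(1)$ in number, with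
$$T=\frac x{2^mk}\ge x^\eta2^{-m}.$$
For primes $\ell\equiv1\,(4)$ with $\ell\nmid k$ and $\ell<w:=T^{1/4}$, we have $\ell\nmid pk=n^2+1$, as $p>x>\ell$. Since $\ell\nmid2^mk$, this excludes two classes of $t$ mod $\ell$. Apply Lemma 1(b) with $\kappa_0=1$ (hypothesis (4) follows from (2), since dropping primes dividing $k$ only decreases the product), $s=2$, $X=T$, $g(\ell)=\frac2\ell$, $|R_D|\ll2^{\omega(D)}$, $y=T^{1/2}$. With
$$h(k)=\prod_{\ell\mid k}\Bigl(1-\frac2\ell\Bigr)^{-1}\ge1,$$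
the number of $t$ is, by (2),
$$\ll T\prod_{\ell<w,\ \ell\equiv1(4),\ \ell\nmid k}\Bigl(1-\frac2\ell\Bigr)+T^{1/2}\log T\ll\frac{T\,h(k)}{\log w}\ll\frac{x\,h(k)}{2^mk\,\eta\log x}.$$
The last step uses $\log w=\frac14\log T\ge\frac14(\eta\log x-m\log2)\ge\frac\eta8\log x$ for $x$ large in terms of $m,\eta$.

**Step 2: sum over $b,\nu,u$.** *Purpose: average the number of square roots mod $2^m$.* Let $f(k)=2^{\omega(k)}h(k)$ if all primes dividing $k$ are $\equiv1\,(4)$ and not in $\mathcal P$, and $f(k)=0$ otherwise. For odd $\rho$ let $\Phi_\rho=\sum_{k\le x,\ k\equiv\rho\,(2^m)}f(k)/k$. For odd $b$ the map $\rho\mapsto b\rho-1$ is injective mod $2^m$, and $\sum_{a\bmod2^m}r_m(a)=2^m$, so $\sum_{\rho\text{ odd}}r_m(b\rho-1)\le2^m$. Hence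
$$N_2\ll\frac x{\eta2^m\log x}\sum_{b\in R}\ \sum_{\rho\text{ odd}}r_m(b\rho-1)\Phi_\rho\le\frac{rx}{\eta\log x}\max_\rho\Phi_\rho.\tag{9}$$

**Step 3: equidistribution of the cofactors mod $2^m$.** *Purpose: show*
$$\Phi_\rho\le\bigl(C_32^{-m}+o(1)\bigr)V(x)\log x\qquad\text{for every odd }\rho.\tag{10}$$
Here $V(x)$ comes from $k$ being $\mathcal P$-free, and $2^{-m}$ from the fixed class of $k$. Put $\sigma=1/\log x$. For $k\le x$ we have $k^\sigma\le e$, so by orthogonality of the characters mod $2^m$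
$$\Phi_\rho\le e\sum_{k\equiv\rho\,(2^m)}f(k)k^{-1-\sigma}=\frac e{2^{m-1}}\sum_{\psi\bmod2^m}\bar\psi(\rho)F(\psi),\qquad F(\psi)=\prod_{\ell\equiv1(4),\ \ell\notin\mathcal P}(1+v_\ell).$$
As $f(\ell^t)=\frac{2\ell}{\ell-2}$ for all $t\ge1$, a geometric series gives, with $\xi=\psi(\ell)\ell^{-1-\sigma}$,
$$v_\ell=\frac{2\ell}{\ell-2}\cdot\frac\xi{1-\xi}=2\psi(\ell)\ell^{-1-\sigma}+O(\ell^{-2}),$$
with an absolute constant: $\ell\ge5$, $|\frac{2\ell}{\ell-2}-2|=\frac4{\ell-2}=O(\ell^{-1})$, $|\frac1{1-\xi}-1|=O(\ell^{-1})$. Since $|1+v|^2=1+2\,\mathrm{Re}\,v+|v|^2\le e^{2\mathrm{Re}\,v+|v|^2}$ and $\sum|v_\ell|^2=O(1)$,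
$$|F(\psi)|\ll\exp\Bigl(\mathrm{Re}\sum_{\ell\equiv1(4),\ \ell\notin\mathcal P}2\psi(\ell)\ell^{-1-\sigma}\Bigr).\tag{11}$$

*Case A: $\psi$ is principal or $\psi=\chi_4$*, the character mod $2^m$ induced by the nontrivial character mod $4$. Then $\psi(\ell)=1$ for $\ell\equiv1\,(4)$. By fact 3,
$$\sum_{\ell\equiv1(4)}2\ell^{-1-\sigma}=\sum_\ell(1+\chi_4(\ell))\ell^{-1-\sigma}+O(1)=\log\log x+O(1).$$
Using $q^{-\sigma}\ge1-\sigma\log q$ and fact 1,
$$\sum_{q\in\mathcal P}2q^{-1-\sigma}\ge\sum_{q\in\mathcal P,\ q<x}\frac2q-2\sigma\sum_{q\le x}\frac{\log q}q=\sum_{q\in\mathcal P,\ q<x}\frac2q-O(1).$$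
All these constants are absolute. Since $-\log(1-\frac2q)=\frac2q+O(q^{-2})$, $\exp(-\sum_{q\in\mathcal P,\,q<x}\frac2q)\ll V(x)$. So $|F(\psi)|\ll V(x)\log x$.

*Case B: any other $\psi$.* Now $\psi$ and $\psi\chi_4$ are both nonprincipal, so by fact 3
$$\mathrm{Re}\sum_{\ell\equiv1(4)}2\psi(\ell)\ell^{-1-\sigma}=\mathrm{Re}\sum_\ell(\psi+\psi\chi_4)(\ell)\ell^{-1-\sigma}=O_m(1).$$
Removing the primes of $\mathcal P$ changes this by at most $\sum_{q\in\mathcal P}2q^{-1-\sigma}$. The part $q\le x$ is at most $\sum_{q\in\mathcal P,\,q\le x}\frac2q=\kappa\log\log x+O_m(1)$. For $x^t<q\le x^{t+1}$, $t\ge1$, we have $q^{-\sigma}\le e^{-t}$, while $\sum_{x^t<q\le x^{t+1}}\frac1q=O(1)$, so the part $q>x$ is $O(\sum_te^{-t})=O(1)$. By (11) and (3),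
$$|F(\psi)|\ll_m(\log x)^\kappa\le(\log x)^{1/4}=o(V(x)\log x),$$
since $V(x)\log x\gg(\log x)^{3/4}$.

Two characters fall under Case A, each contributing $\ll2^{-m}V(x)\log x$ to $\Phi_\rho$; the others contribute $o(V(x)\log x)$ for fixed $m$. This proves (10). Inserting it in (9),
$$N_2\le\bigl(C_5\,\eta^{-1}2^{-m}+o(1)\bigr)xV(x).\tag{12}$$

## 8. Solutions of $ad\equiv1\pmod c$ in short progressions

For $k$ close to $x$, the length $T=x/(2^mk)$ in Section 7 is bounded or smaller than $1$, and nothing can be sifted for a single $k$. In Section 9 we average over many $k$ at once; the averaging variables satisfy $ad\equiv1\pmod c$, and we need to count such pairs. Write $\mathrm e(\theta)=e^{2\pi i\theta}$, let $\|\theta\|$ be the distance to the nearest integer, and let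
$$\mathrm{Kl}(h,l;c)=\sum_{u\bmod c,\ (u,c)=1}\mathrm e\Bigl(\frac{hu+l\bar u}c\Bigr),\qquad u\bar u\equiv1\ (c),$$
be the Kloosterman sum. Two textbook bounds are needed. The Weil–Estermann bound is $|\mathrm{Kl}(h,l;c)|\ll\tau(c)(h,l,c)^{1/2}c^{1/2}$. For $l=0$ we have the Ramanujan sum: with $G=(h,c)$, $|\mathrm{Kl}(h,0;c)|=|\mu(\tfrac cG)|\,\varphi(c)/\varphi(\tfrac cG)\le G$; similarly for $h=0$.

**Lemma 2.** Let $c\ge2$, $(D,c)=1$, and let $\mathcal I,\mathcal J$ be finite sets of consecutive terms of arithmetic progressions with difference $D$. Then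
$$\#\{(a,d)\in\mathcal I\times\mathcal J:ad\equiv1\ (c)\}=\frac{\varphi(c)}{c^2}|\mathcal I||\mathcal J|+O\Bigl(\tau(c)^2(1+\log c)^2\Bigl(c^{1/2}+\frac{|\mathcal I|+|\mathcal J|}c\Bigr)\Bigr).$$

**Proof.** Let $\hat{\mathcal I}(h)=\sum_{a\in\mathcal I}\mathrm e(-ha/c)$ and similarly $\hat{\mathcal J}$. The number of $a\in\mathcal I$ with $a\equiv u\,(c)$ is $\frac1c\sum_h\hat{\mathcal I}(h)\mathrm e(hu/c)$. Multiplying with the analogous formula for $d\equiv\bar u$ and summing over invertible $u$, the count is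
$$\frac1{c^2}\sum_{h,l\bmod c}\hat{\mathcal I}(h)\hat{\mathcal J}(l)\,\mathrm{Kl}(h,l;c).$$
The term $h=l=0$ is the main term. For $h\not\equiv0$, a geometric sum gives $|\hat{\mathcal I}(h)|\le\frac1{2\|hD/c\|}$. As $h\mapsto hD$ permutes the nonzero residues mod $c$ and preserves $(h,c)$,
$$\sum_{h\ne0}|\hat{\mathcal I}(h)|\le\sum_{1\le h\le c/2}\frac ch\le c(1+\log c),\qquad\sum_{h\ne0}(h,c)|\hat{\mathcal I}(h)|\le c\sum_{1\le h\le c/2}\frac{(h,c)}h\le c\,\tau(c)(1+\log c).$$
For the last step, the $h$ with $(h,c)=G$ contribute at most $\sum_{h'\le c/G}\frac1{h'}\le 1+\log c$ for each $G\mid c$. The same holds for $\hat{\mathcal J}$.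

If exactly one of $h,l$ is $0$, the Ramanujan bound gives a total of at most $c^{-2}(|\mathcal I|+|\mathcal J|)\,c\,\tau(c)(1+\log c)$. If both are nonzero, use $|\mathrm{Kl}(h,l;c)|\ll\tau(c)(h,c)c^{1/2}$; the total is
$$\ll c^{-2}\,\tau(c)c^{1/2}\cdot c\,\tau(c)(1+\log c)\cdot c(1+\log c)=\tau(c)^2c^{1/2}(1+\log c)^2.\qquad\square$$

## 9. Cofactors close to $x$: factoring $n+i$ in $\mathbb Z[i]$

**Step 1: parametrization.** *Purpose: replace $n$ by a pair $(a,d)$ in a box with $ad\equiv1\,(c)$.* Let $n$ be counted in $N_3$: $n^2+1=kp$, $x^{1-\eta}<k<x$. Let $\gamma=\gcd(n+i,k)$ in $\mathbb Z[i]$. No rational prime divides $n+i$. Let $\ell^t\,\|\,k$; then $\ell\equiv1\,(4)$ splits as $\ell=\pi\bar\pi$. Since $\ell\mid(n+i)(n-i)$, at least one of $\pi,\bar\pi$ divides $n+i$, and not both, since otherwise $\ell\mid n+i$. Say it is $\pi$. Then $\pi\nmid n-i$, so $\pi$ divides $n+i$ to the full exponent of $\ell$ in $n^2+1$, which is $\ge t$. So $\pi^t\,\|\,\gamma$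 and $\bar\pi\nmid\gamma$. Hence $N(\gamma)=\prod\ell^t=k$.

Multiplying $\gamma$ by a unit, we may take $\gamma=c+di$ with $c\ge|d|$, so $c>0$ and $c^2\le k\le2c^2$. Write $n+i=\gamma\alpha$ with $\alpha=a+bi$, $N(\alpha)=p$. Expanding, and using $\alpha=(n+i)(c-di)/k$,
$$ad+bc=1,\qquad n=ac-bd,\qquad a=\frac{nc+d}k,\qquad c^2+d^2=k,\qquad a^2+b^2=p.\tag{13}$$
(Example: $n=8$, $65=5\cdot13$, $k=5$: $8+i=(2-i)(3+2i)$, so $c=2$, $d=-1$, $a=3$, $b=2$; indeed $ad+bc=-3+4=1$ and $ac-bd=6+2=8$.)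

As $n\ge2$, $nc+d\ge2c-|d|>0$, so $a\ge1$. Also $a\le\frac{xc+c}{c^2}=\frac{x+1}c=:A$. From $x^{1-\eta}<k\le2c^2$ and $c^2\le k<x$,
$$c\in J:=\bigl[x^{(1-\eta)/2}/\sqrt2,\ x^{1/2}\bigr).$$
Since $(a,b,c,d)$ determines $n$, and $b=(1-ad)/c$, we get $N_3\le\sum_{c\in J}U(c)$. Here, with $z_3=x^{1/100}$, $U(c)$ counts the pairs $(a,d)$ with $1\le a\le A$, $|d|\le c$, $ad\equiv1\,(c)$ such that

- no $\ell\in\mathcal P$ with $\ell<z_3$ divides $c^2+d^2$ (as $k$ is $\mathcal P$-free);
- no prime $\ell<z_3$ divides $a^2+b^2$ (as $p>x$ is prime).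

**Step 2: local densities.** *Purpose: count the forbidden pairs mod $\ell$.* Sift by the primes $\ell\equiv1\,(4)$, $\ell\nmid c$, $\ell<z_3$. The bad condition is $\ell\mid a^2+b^2$ if $\ell\notin\mathcal P$, and $\ell\mid(a^2+b^2)(c^2+d^2)$ if $\ell\in\mathcal P$. Since $b\equiv c^{-1}(1-ad)$ mod $\ell$, it has the form $(a,d)\bmod\ell\in\Omega_\ell\subset(\mathbb Z/\ell)^2$. Let $\iota^2=-1$ in $\mathbb Z/\ell$. Then
$$\ell\mid a^2+b^2\iff(1-ad)^2+c^2a^2=0\iff a(d+\iota c)=1\ \text{ or }\ a(d-\iota c)=1.$$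
Both at once would give $2\iota ca=0$, so $a=0$, which is absurd. Each alternative has $\ell-1$ solutions, because $a\ne0$ is free and determines $d$. The condition $\ell\mid c^2+d^2$ means $d=\pm\iota c$, which is $2\ell$ pairs. Both conditions hold for exactly $2$ pairs: if $d=\iota c$, the second alternative reads $0=1$ and the first reads $2ad=1$; if $d=-\iota c$, the alternatives exchange roles. So $d=\pm\iota c$, $a=(2d)^{-1}$. With $g(\ell)=|\Omega_\ell|/\ell^2$,
$$g(\ell)=\frac{2(\ell-1)}{\ell^2}\ (\ell\notin\mathcal P),\qquad g(\ell)=\frac{4\ell-4}{\ell^2}=1-\Bigl(1-\frac2\ell\Bigr)^2\ (\ell\in\mathcal P).\tag{14}$$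
(For $\ell=5$: $8$ of the $25$ pairs if $5\notin\mathcal P$, and $16$ of $25$, with $1-\frac{16}{25}=(\frac35)^2$, if $5\in\mathcal P$.)

For $\ell\notin\mathcal P$, $1-g(\ell)=1-\frac2\ell+\frac2{\ell^2}\ge1-\frac2\ell$. So $(1-g(\ell))^{-1}\le(1-\frac2\ell)^{-1}$ for $\ell\notin\mathcal P$, and it equals $(1-\frac2\ell)^{-2}$ for $\ell\in\mathcal P$. Multiplying (1) and (2), hypothesis (4) holds with $\kappa_0=\frac54$ and a constant depending only on $r$, as $(1+\frac K{\log w})^2\le1+\frac{K'}{\log w}$.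

**Step 3: distribution.** *Purpose: bound the remainders $R_D$.* Let $\mathcal S$ be the set of pairs with $1\le a\le A$, $|d|\le c$, $ad\equiv1\,(c)$. Let $D<y=z_3^2=x^{1/50}$ be a squarefree product of the sifting primes, so $(D,c)=1$. Let $\Omega_D\subset(\mathbb Z/D)^2$ correspond to $\prod_{\ell\mid D}\Omega_\ell$ by the Chinese remainder theorem; then $|\Omega_D|=g(D)D^2\le4^{\omega(D)}D$. For each $(a_0,d_0)\in\Omega_D$ apply Lemma 2 to
$$\{1\le a\le A,\ a\equiv a_0\,(D)\},\qquad\{|d|\le c,\ d\equiv d_0\,(D)\},$$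
of sizes $\frac AD+O(1)$ and $\frac{2c}D+O(1)$. Its main term is $\frac{2A\varphi(c)}{cD^2}+O(\frac Ac+1)$, since $\varphi(c)/c^2\le1/c$. For the error, $c<x^{1/2}$ gives $\tau(c)^2(1+\log c)^2\ll x^{1/100}$, and
$$\frac Ac=\frac{x+1}{c^2}\ll x^\eta\le x^{1/10}.$$
So the number of pairs in $\mathcal S$ congruent to $(a_0,d_0)$ mod $D$ is
$$\frac{2A\varphi(c)}{cD^2}+O\Bigl(\frac Ac+1\Bigr)+O\Bigl(x^{1/100}\Bigl(x^{1/4}+\frac Ac+1\Bigr)\Bigr)=\frac{2A\varphi(c)}{cD^2}+O(x^{3/10}).$$
Summing over $\Omega_D$: $|\mathcal S_D|=g(D)X+R_D$ with $X=\frac{2A\varphi(c)}c$ and $R_D\ll4^{\omega(D)}D\,x^{3/10}\ll D^{3/2}x^{3/10}$, using $4^{\omega(D)}\le\tau(D)^2\ll D^{1/2}$. Hence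
$$\sum_{D<y}|R_D|\ll y^{5/2}x^{3/10}=x^{0.35}.$$

**Step 4: the bound for $U(c)$.** *Purpose: turn the local densities into a factor $V(x)/\log x$.* For $\ell\notin\mathcal P$, $1-g(\ell)\le(1-\frac2\ell)e^{O(\ell^{-2})}$, and for $\ell\in\mathcal P$, $1-g(\ell)=(1-\frac2\ell)^2$. So the product over all $\ell\equiv1\,(4)$, $\ell<z_3$ is $\ll V(z_3)\prod_{\ell<z_3,\,\ell\equiv1(4)}(1-\frac2\ell)$. Restoring the missing primes $\ell\mid c$ costs at most $h_1(c)$. By (2) and (3),
$$\prod_{\ell<z_3,\ \ell\equiv1(4),\ \ell\nmid c}(1-g(\ell))\ll h_1(c)\frac{V(z_3)}{\log z_3}\ll h_1(c)\frac{V(x)}{\log x},\qquad h_1(c)=\prod_{\ell\mid c,\ \ell\ge5}\Bigl(1-\frac2\ell\Bigr)^{-2}.$$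
Lemma 1(b) with $s=2$, $\kappa_0=\frac54$, together with $X\le2A\ll\frac xc$, gives
$$U(c)\ll\frac xc\,h_1(c)\frac{V(x)}{\log x}+x^{0.35}.$$

**Step 5: sum over $c$.** *Purpose: gain $\eta$ from the short logarithmic range $J$.* Write $h_1(c)=\sum_{f\mid c}\theta(f)$, where $\theta$ is multiplicative, supported on squarefree integers, $\theta(2)=\theta(3)=0$ and $\theta(\ell)=(1-\frac2\ell)^{-2}-1=O(\frac1\ell)$ for $\ell\ge5$. Then $\theta\ge0$ and $\sum_f\theta(f)/f=\prod_\ell(1+\theta(\ell)/\ell)<\infty$. Let $u<v$ be the endpoints of $J$, so $v/u=\sqrt2\,x^{\eta/2}$. For every $f$, $\sum_{u/f\le c'\le v/f}\frac1{c'}\le1+\log\frac vu$: the first term is at most $1$, and the others are bounded by $\int_{u/f}^{v/f}\frac{dt}t$. Writing $c=fc'$,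
$$\sum_{c\in J}\frac{h_1(c)}c\le\sum_f\frac{\theta(f)}f\Bigl(1+\log\bigl(\sqrt2\,x^{\eta/2}\bigr)\Bigr)\ll\eta\log x+1.$$
Moreover $\sum_{c\in J}x^{0.35}\le x^{0.85}=o(xV(x))$. Therefore
$$N_3\le\bigl(C_4\,\eta+o(1)\bigr)xV(x),\tag{15}$$
with $C_4$ depending only on $r$.

## 10. Choosing $\delta$, then $\eta$, then $m$

Given $r$ and $\varepsilon$, choose in this order:

1. $\delta=\delta(r,\varepsilon)\in(0,\frac18]$ such that the factor $1+O(e^{-1/(2\delta)})$ in (5) lies in $[1-\frac\varepsilon8,1+\frac\varepsilon8]$;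
2. $\eta=\eta(r,\varepsilon)\in(0,\frac1{10}]$ with $C_4\eta\le\frac\varepsilon{16}$;
3. $m_0\ge m_1$ such that for all $m\ge m_0$: $C_2(\delta)2^{-m}\le\frac\varepsilon{16}$, $C_5\eta^{-1}2^{-m}\le\frac\varepsilon{16}$, and $\delta^{-\kappa}\le1+\frac\varepsilon8$, where $\kappa=r2^{2-m}$.

This is possible because $C_4$ and $C_5$ depend only on $r$, and $C_2(\delta)$ only on $r$ and $\delta$. So $m_0$ depends only on $r$ and $\varepsilon$.

**Lower bound.** Fix $m\ge m_0$ and $R$. Since $V(z)\ge V(x)$, (5), (6), (8), (12) and (15) give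
$$S(x)\ge\tfrac x2V(x)\Bigl[1-\tfrac\varepsilon8-2\cdot\tfrac{3\varepsilon}{16}-o(1)\Bigr]=\tfrac x2V(x)\Bigl[1-\tfrac\varepsilon2-o(1)\Bigr]\ge(1-\varepsilon)\tfrac x2V(x)$$
for $x\ge x_0$; the term $O(x^{1/2}\log x)$ in (5) is $o(xV(x))$.

**Upper bound.** Since $V(x)\sim C_R(\log x)^{-\kappa}$, we have $V(x^\delta)/V(x)\to\delta^{-\kappa}\le1+\frac\varepsilon8$. From $S(x)\le S_0$ and (5),
$$S(x)\le\tfrac x2V(x)\Bigl[\bigl(1+\tfrac\varepsilon8\bigr)^2+o(1)\Bigr]\le(1+\varepsilon)\tfrac x2V(x)$$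
for $x\ge x_0$, because $(1+\frac\varepsilon8)^2\le1+\frac\varepsilon4+\frac{\varepsilon^2}{64}<1+\varepsilon$.

**The order of magnitude.** As $V(x)\sim C_R(\log x)^{-\kappa}$ and there are finitely many $R$ for given $m$, $S(x)\asymp_mx(\log x)^{-r2^{2-m}}$, and this tends to infinity since $\kappa\le\frac14$. This proves the Theorem.

**The Corollary.** Take $r=1$, $R=\{1\bmod2^m\}$, $\varepsilon=\frac12$ and $m\ge m_0$. Each $n$ counted in $S(x)$ is such that every odd prime $p\mid n^2+1$ satisfies $p\not\equiv1\pmod{2^m}$. There are at least $\frac x4V(x)\ge c_mx(\log x)^{-2^{2-m}}$ of them up to $x$, for large $x$. So the answer to Question 78.2 is yes. $\blacksquare$
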